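# Vectors of infinite length and an orthomodular lattice with no complete extension

## 1. Pairs of trigonometric polynomials, and two vectors of infinite length

Write $c=\cos\theta$, $s=\sin\theta$ and let
$$H=\mathbb Q[c,s]$$
be the ring of trigonometric polynomials with rational coefficients. Expanding $(c+is)^n$ shows that $\cos n\theta$ and $\sin n\theta$ lie in $H$. The product formulas for sines and cosines show that the $\mathbb Q$-span of $\cos n\theta$ $(n\ge 0)$ and $\sin n\theta$ $(n\ge1)$ is closed under multiplication. So $H$ is exactly this span. It is countable, and it is an integral domain, because a nonzero real-analytic function on $\mathbb R$ has only isolated zeros, so a product of two of them is nonzero.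

For $f\in H$ let $m(f)=\frac1{2\pi}\int_0^{2\pi}f\,d\theta$. This is the constant coefficient of $f$, so it is rational. Put $\langle f,g\rangle=m(fg)$. The functions $1,\cos n\theta,\sin n\theta$ $(n\ge 1)$ are orthogonal, with $\langle 1,1\rangle=1$ and $\langle \cos n\theta,\cos n\theta\rangle=\langle \sin n\theta,\sin n\theta\rangle=\frac12$.

**Definition 1.** Let $F$ be an ordered field. A *positive definite space* over $F$ is an $F$-vector space $E$ with a symmetric bilinear form such that $\langle x,x\rangle>0$ for all $x\neq0$. We write $|x|^2=\langle x,x\rangle$.

So $H$ is a positive definite space over $\mathbb Q$, and so is the orthogonal sum $G=H\oplus H$. Inside $G$ take the $\mathbb Q$-subspaces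
$$U=H\oplus 0,\qquad X=0\oplus H,\qquad V=\{(u,0):u(0)=0\},$$
$$Y=\{(sf,cf):f\in H\},\qquad W=\{(cf,-sf):f\in H\}.$$
Think of an element of $G$ as a vector field $\theta\mapsto(u(\theta),x(\theta))$ in the plane. Then $U,X$ are the two axes of the fixed frame $(1,0),(0,1)$, while $Y,W$ are the axes of the moving frame $(s,c),(c,-s)$. At $\theta=0$ the moving axis $(s,c)$ agrees with $(0,1)$. The space $V$ consists of the elements of $U$ that vanish at that moment. Finally put
$$v_0=(c,0)\in U,\qquad b=(0,-s)\in X,\qquad w=v_0+b=(c,-s)\in W.$$

The following relations are all we need about these subspaces.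

$$U\perp X,\qquad G=U+X,\qquad U=V+\mathbb Qv_0. \tag{1}$$
For the last part, $u-u(0)c$ vanishes at $\theta=0$.
$$Y\subseteq V+X. \tag{2}$$
Indeed $sf$ vanishes at $\theta=0$, so $(sf,cf)=(sf,0)+(0,cf)$ with $(sf,0)\in V$.
$$Y\perp W,\qquad G=Y+W. \tag{3}$$
Orthogonality: $m(sf\cdot ck-cf\cdot sk)=0$. For the sum, given $(u,x)$ put $f=su+cx$ and $k=cu-sx$. Then $sf+ck=(s^2+c^2)u=u$ and $cf-sk=(c^2+s^2)x=x$, so $(u,x)=(sf,cf)+(ck,-sk)$.

Next come two linear functionals on $G$. First, $H=sH\oplus\mathbb Q\oplus\mathbb Qc$. Modulo $sH$ every element is a polynomial in $c$, and $c^2=1-s^2\equiv1$, so every element is congruent to some $a+bc$ with $a,b\in\mathbb Q$. If $a+bc\in sH$, evaluating at $0$ and at $\pi$ gives $a+b=0=a-b$, so $a=b=0$. Since $H$ is a domain, $sf$ determines $f$. Hence the following are well defined and $\mathbb Q$-linear: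
$$g\bigl(u,\;sf+a+bc\bigr)=-m(f),\qquad h(u,x)=u(0).$$
(Here $a,b$ are rational numbers; $b$ is not the vector above.) Their key values are
$$g|_U=0,\qquad g(p)=\langle w,p\rangle\ \text{ for } p\in W, \tag{4}$$
$$h|_V=0,\qquad h(v_0)=1. \tag{5}$$
For (4): $g(cf,-sf)=-m(-f)=m(f)$, and $\langle w,(cf,-sf)\rangle=m(c^2f+s^2f)=m(f)$.

Two families of values show how large these functionals are. Since $s\cdot2\cos 2i\theta=\sin(2i+1)\theta-\sin(2i-1)\theta$, a telescoping sum gives $\sin(2j+1)\theta=s\,(1+2\sum_{i=1}^{j}\cos 2i\theta)$. Therefore
$$g\bigl(0,\sin(2j+1)\theta\bigr)=-1\quad(j\ge0),\qquad h(\cos n\theta,0)=1\quad(n\ge0). \tag{6}$$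

Is there a vector $y$ with $\langle y,\cdot\rangle=g$? Formally, $y=(0,-1/s)$. Indeed $x/s=f+a/s+bc/s$ for $x=sf+a+bc$, and $1/s$, $c/s$ are odd functions, so their principal values over the circle are $0$ and $g(0,x)$ is minus the principal value of the mean of $x/s$. This $y$ is pointwise orthogonal to $U$. Moreover $y-w=(-c,\,-1/s+s)=(-c,-c^2/s)=(sf,cf)$ with $f=-c/s$, which points along the moving axis $Y$, so it is pointwise orthogonal to $W$. In the same way a vector $z$ representing $h$ would be a unit point mass at $\theta=0$ in the first coordinate. Neither is square integrable: both "vectors" have infinite length. We now adjoin them anyway, with an infinite length.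

**Construction of $E$.** Let $F$ be a *non-archimedean* ordered field: some element $\omega$ is larger than every natural number, hence larger than every rational. An example is $\mathbb Q(\omega)$, where a nonzero polynomial in $\omega$ is positive iff its leading coefficient is; there $1/\omega$ is positive and smaller than every positive rational. Let
$$E=(F\otimes_{\mathbb Q}G)\oplus Fy\oplus Fz,$$
extend the form of $G$ and the functionals $g,h$ $F$-(bi)linearly to $F\otimes G$, and set
$$\langle y,p\rangle=g(p),\quad\langle z,p\rangle=h(p)\quad(p\in F\otimes G),\qquad \langle y,y\rangle=\langle z,z\rangle=\omega,\qquad\langle y,z\rangle=0 .$$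
We regard $G$ as a subset of $E$ via $p\mapsto1\otimes p$. By (4) and (5),
$$y\perp U,\qquad (y-w)\perp W,\qquad z\perp V,\qquad\langle z,v_0\rangle=1. \tag{7}$$
The dimension of $E$ over $F$ is countably infinite.

**Proposition 1.** $E$ is positive definite.

*Proof.* The purpose is to check that $\omega$ is large enough to pay for all finite approximations of $y$ and $z$ at once. First, $F\otimes G$ is positive definite, because it has an orthogonal basis whose elements have positive rational norms, so $|p|^2$ is a sum of squares with positive coefficients. Now let $e=p+\alpha y+\beta z$. There is a finite-dimensional $\mathbb Q$-subspace $D\le G$ with $p\in F\otimes D$. As $D$ is positive definite, its form is nondegenerate, so there are $y_D,z_D\in D$ with $g=\langle y_D,\cdot\rangle$ and $h=\langle z_D,\cdot\rangle$ on $D$, hence on $F\otimes D$. Expanding,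
$$|p+\alpha y_D+\beta z_D|^2=|p|^2+2\alpha g(p)+2\beta h(p)+\alpha^2|y_D|^2+\beta^2|z_D|^2+2\alpha\beta\langle y_D,z_D\rangle,$$
$$\langle e,e\rangle=|p|^2+2\alpha g(p)+2\beta h(p)+\alpha^2\omega+\beta^2\omega .$$
Put $r=|y_D|^2+|z_D|^2$ and $q=|\langle y_D,z_D\rangle|$, both rational. Subtracting, and using $2|\alpha\beta|\le\alpha^2+\beta^2$,
$$\langle e,e\rangle=|p+\alpha y_D+\beta z_D|^2+\alpha^2(\omega-|y_D|^2)+\beta^2(\omega-|z_D|^2)-2\alpha\beta\langle y_D,z_D\rangle$$
$$\ge|p+\alpha y_D+\beta z_D|^2+(\omega-r-q)(\alpha^2+\beta^2).$$
Since $\omega>r+q$, this is $\ge0$, and it vanishes only if $\alpha=\beta=0$ and then $p=0$. $\square$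

An infinite $\omega$ is unavoidable here. Let $q_N=(0,-2\sum_{j=0}^{N}\sin(2j+1)\theta)$. Then $|q_N|^2=4(N+1)\cdot\frac12=2(N+1)$, and $g(q_N)=2(N+1)$ by (6). So positive definiteness forces $0\le|y-q_N|^2=\langle y,y\rangle-2(N+1)$ for every $N$.

What is $E$ for? We shall attach to it a lattice of subspaces. In any setting where countable joins exist and orthogonality behaves well, the vector $y$ will force "$V$ and $U$ have the same join", while $z$ is orthogonal to all of $V$ and not to $v_0\in U$. These two statements are incompatible unless $v_0$ is sent to zero. This answers a question about completing lattices.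

## 2. Orthomodular lattices and the lattice $L(E)$

**Definition 2.** An *ortholattice* (OL) is a bounded lattice $(L,\wedge,\vee,0,1)$ with a unary operation $x\mapsto x'$ such that $x''=x$, $x\le y$ implies $y'\le x'$, $x\wedge x'=0$ and $x\vee x'=1$. An *orthomodular lattice* (OML) is an OL satisfying the orthomodular law
$$x\le y\ \Longrightarrow\ y=x\vee(x'\wedge y). \tag{8}$$

In an OL the De Morgan laws hold, because $'$ is an order-reversing involution. Applying (8) to $q'\le p'$ and complementing gives the dual law
$$p\le q\ \Longrightarrow\ p=q\wedge(q'\vee p). \tag{9}$$

Examples. Every Boolean algebra is an OML. So is the lattice of subspaces of $\mathbb Q^2$ with the usual orthogonal complement: $0$, the lines, and the plane. The hexagon with $0<a<b<1$, $0<b'<a'<1$ and no other comparabilities is an OL but not an OML: $a\le b$, but $a'$ and $b$ have only $0$ below both, so $a\vee(a'\wedge b)=a\ne b$.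

A *modular* OL, that is, one in which $x\le y$ implies $x\vee(z\wedge y)=(x\vee z)\wedge y$ for all $z$, is an OML: take $z=x'$ to get $x\vee(x'\wedge y)=(x\vee x')\wedge y=y$.

**Definition 3.** An OML is *complete* if every subset has a join (equivalently, a meet), and *$\sigma$-complete* if all countable joins and meets exist. A *homomorphism* of OMLs preserves $\wedge,\vee,{}',0,1$. An *embedding* is an injective homomorphism. The one-element OML, with $0=1$, is allowed.

For example, the Boolean algebra of countable and co-countable subsets of $\mathbb R$ is $\sigma$-complete. It is not complete: an upper bound of the singletons $\{x\}$, $x>0$, is a co-countable set containing $(0,\infty)$, and removing one more point of $(-\infty,0]$ gives a smaller one, so there is no least one.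

The question, from "Algebraic Aspects of Orthomodular Lattices" (https://math.nmsu.edu/people/personal-pages/files/2000-Algebraic-Aspects-of-OMLs.pdf), is: *can every OML be embedded into a complete OML?* An embedding has to respect only finite operations. Two facts are known: there is an OML whose MacNeille completion is not orthomodular, and there is an OML that cannot be *regularly* embedded into a complete OML, i.e. embedded so that all existing joins and meets are preserved. Neither settles the question, since the complete OML may be any at all and infinite joins of $L$ may be destroyed.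

**Definition 4.** For a positive definite space $E$ put
$$L(E)=\{A\le E:\dim A<\infty\}\cup\{A^\perp:\dim A<\infty\},$$
ordered by inclusion, with complement $A\mapsto A^\perp$.

If $\dim E<\infty$ this is the lattice $\mathrm{Sub}(E)$ of all subspaces, a modular OL. For infinite dimension we need a lemma. For finite-dimensional $D\le E$ put
$$L_D=\{A:A\le D\}\cup\{A\oplus D^\perp:A\le D\},\qquad D\ominus A=D\cap A^\perp\quad(A\le D).$$
Let $\mathbf 2$ be the two-element Boolean algebra.

**Lemma 1.** Let $E$ be infinite-dimensional. Each $L_D$ is closed under $\cap,+,\perp$ and is isomorphic to $\mathrm{Sub}(D)\times\mathbf2$. $L(E)$ is the directed union of the $L_D$. Hence $L(E)$ is a sublattice of $\mathrm{Sub}(E)$ and a modular ortholattice, and therefore an OML.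

*Proof.* The purpose is to reduce all finite computations in $L(E)$ to finite-dimensional linear algebra. Gram–Schmidt without normalization gives an orthogonal basis $d_1,\dots,d_n$ of $D$. For $x\in E$ the vector $x-\sum_i\frac{\langle x,d_i\rangle}{\langle d_i,d_i\rangle}d_i$ is orthogonal to $D$, so $E=D+D^\perp$. Also $D\cap D^\perp=0$ by positive definiteness. Thus $E=D\oplus D^\perp$. If $x=d+e\in D^{\perp\perp}$ with $d\in D$, $e\in D^\perp$, then $0=\langle x,e\rangle=|e|^2$, so $e=0$; hence $D^{\perp\perp}=D$.

Let $A,B\le D$. Because $D\cap D^\perp=0$,
$$(A\oplus D^\perp)\cap B=A\cap B,\qquad (A\oplus D^\perp)\cap(B\oplus D^\perp)=(A\cap B)\oplus D^\perp .$$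
For sums, $(A\oplus D^\perp)+B=(A\oplus D^\perp)+(B\oplus D^\perp)=(A+B)\oplus D^\perp$. For complements, write $x=d+e$ with $d\in D$, $e\in D^\perp$. Then $x\perp A$ iff $d\perp A$. And $x\perp A\oplus D^\perp$ iff $d\perp A$ and $e\perp D^\perp$, i.e. $d\perp A$ and $e=0$. So
$$A^\perp=(D\ominus A)\oplus D^\perp,\qquad(A\oplus D^\perp)^\perp=D\ominus A. \tag{10}$$
Hence $L_D$ is closed under the operations. The map $(A,0)\mapsto A$, $(A,1)\mapsto A\oplus D^\perp$ is an isomorphism from $\mathrm{Sub}(D)\times\mathbf2$ onto $L_D$; it is injective because $D^\perp\neq0$ and $(A\oplus D^\perp)\cap D=A$. On $\mathrm{Sub}(D)$ the operation $A\mapsto D\ominus A$ is an orthocomplementation (apply the first paragraph inside $D$), so $L_D$ is an OL with bounds $0$ and $D\oplus D^\perp=E$.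

By (10) with $D\ominus A$ in place of $A$, $A\oplus D^\perp=(D\ominus A)^\perp$, so $L_D\subseteq L(E)$. Conversely, if $A$ is finite-dimensional and $A\le D$, then $A\in L_D$, and $A^\perp\in L_D$ by (10). This gives $L(E)=\bigcup_DL_D$. It also gives $L_D\subseteq L_{D'}$ for $D\le D'$, since the elements of $L_D$ are the $A$ and $A^\perp$ with $A\le D$. The union is directed because $D_1,D_2\le D_1+D_2$. So $L(E)$ is an OL and a sublattice of the modular lattice $\mathrm{Sub}(E)$, hence modular. $\square$

In particular, in $L(E)$ joins are sums and meets are intersections. For $x\in E$ write $[x]=Fx\in L(E)$. Then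
$$[x+y]\le[x]\vee[y],\qquad [x]\le[y]'\iff\langle x,y\rangle=0. \tag{11}$$

An easy example shows that $L(E)$ itself need not be $\sigma$-complete. Let $E$ be the space over $\mathbb Q$ with orthonormal basis $e_1,e_2,\dots$, and consider $[e_2],[e_4],\dots$. No finite-dimensional space is an upper bound. The upper bounds are the $A^\perp$ with $A$ a finite-dimensional subspace of the span of $e_1,e_3,\dots$. Enlarging $A$ makes $A^\perp$ smaller, so there is no least one.

The results are as follows. They answer the question: **no**. There is a countable orthomodular lattice, which can even be taken modular, that embeds into no complete OML and not even into any $\sigma$-complete OML.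

**Theorem A.** Let $F$ be a non-archimedean ordered field. There is a positive definite space $E$ of countably infinite dimension over $F$ such that every homomorphism $\varphi$ from $L(E)$ to a $\sigma$-complete OML satisfies $\varphi(A)=0$ for every finite-dimensional $A$. In particular $L(E)$ embeds into no $\sigma$-complete, and so no complete, OML. If $F=\mathbb Q(\omega)$ with $\omega>\mathbb Q$, then $L(E)$ is countable.

**Theorem B.** For an ordered field $F$ the following are equivalent: (i) $F$ is archimedean; (ii) for every positive definite $E$ over $F$, $L(E)$ embeds into a complete OML; (iii) the same with "$\sigma$-complete".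

**Theorem C.** Every finitely generated subalgebra of the lattice $L(E)$ of Theorem A embeds into a modular ortholattice of finite height, which is complete. The class of OMLs embeddable into a complete OML is not closed under directed unions or ultraproducts, so it is not first-order axiomatizable. The same holds for "$\sigma$-complete".

**Theorem D.** There is a countable OML that has no homomorphism into any $\sigma$-complete OML with $0\neq1$.

## 3. Finite height, and the Hilbert space over an archimedean field

Where does a complete extension exist for easy reasons? A Boolean algebra embeds into a power set by Stone's theorem. A lattice of finite height is already complete: given a subset $S$, choose a maximal element among the joins of finite subsets of $S$; by maximality it is above every element of $S$, so it is the join. Thus $L(E)$ is complete when $\dim E<\infty$, and every $L_D\cong\mathrm{Sub}(D)\times\mathbf2$ is complete. For infinite-dimensional $E$ the natural source of complete OMLs is Hilbert space.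

**Proof of Theorem B, (i)⇒(ii).** The aim is to map $L(E)$ into the closed subspaces of a real Hilbert space. By the classical theorem an archimedean ordered field is order-isomorphic to a subfield of $\mathbb R$, so let $F\subseteq\mathbb R$. If $\dim E<\infty$, $L(E)$ is itself complete. Let $\dim E=\infty$.

**Step 1. The Hilbert space.** This step produces the target. Every finite-dimensional $D\le E$ has an orthogonal $F$-basis whose norms are positive in $F$, hence positive real numbers. So $E_{\mathbb R}=\mathbb R\otimes_FE$ is a real pre-Hilbert space. Let $\mathcal H$ be its completion. The lattice $C(\mathcal H)$ of closed subspaces of $\mathcal H$ is a complete OML (standard). For finite-dimensional $A\le E$ put $A_{\mathbb R}=\mathbb R\otimes A$ and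
$$\psi(A)=A_{\mathbb R},\qquad\psi(A^\perp)=A_{\mathbb R}^\perp\quad(\text{computed in }\mathcal H).$$
This is well defined, since $A=A^{\perp\perp}$ is determined by $A^\perp$, and $A^\perp$ is never finite-dimensional.

**Step 2. Scalar extension inside $D$.** This step checks the operations on $\mathrm{Sub}(D)$. Let $A,B\le D$. Clearly $(A+B)_{\mathbb R}=A_{\mathbb R}+B_{\mathbb R}$. Next, $(A\cap B)_{\mathbb R}\subseteq A_{\mathbb R}\cap B_{\mathbb R}$, and both sides have dimension $\dim A+\dim B-\dim(A+B)$, so they are equal. Also $(D\ominus A)_{\mathbb R}\subseteq D_{\mathbb R}\ominus A_{\mathbb R}$, and both sides have dimension $\dim D-\dim A$, so they are equal. If $A_{\mathbb R}=B_{\mathbb R}$ then $(A+B)_{\mathbb R}=A_{\mathbb R}=B_{\mathbb R}$, so $\dim(A+B)=\dim A=\dim B$ and $A=B$. Thus $A\mapsto A_{\mathbb R}$ is injective and preserves $\cap,+,\perp$ as a map $\mathrm{Sub}(D)\to\mathrm{Sub}(D_{\mathbb R})$.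

**Step 3. From $\mathrm{Sub}(D)$ to $L_D$.** This step adds the infinite-dimensional elements. We have
$$\psi(A\oplus D^\perp)=\psi\bigl((D\ominus A)^\perp\bigr)=(D_{\mathbb R}\ominus A_{\mathbb R})^\perp=A_{\mathbb R}\oplus D_{\mathbb R}^\perp,$$
where the last equality is (10) in the positive definite real space $\mathcal H$. By Lemma 1 for $\mathcal H$, the set $\{B,\ B\oplus D_{\mathbb R}^\perp:B\le D_{\mathbb R}\}$ is closed under $\cap,+,\perp$ and isomorphic to $\mathrm{Sub}(D_{\mathbb R})\times\mathbf2$. Its members are closed subspaces (finite-dimensional, or orthogonal complements), so these sums are already joins in $C(\mathcal H)$ and the set is a subalgebra of $C(\mathcal H)$. In these coordinates $\psi|_{L_D}$ is $(A,\varepsilon)\mapsto(A_{\mathbb R},\varepsilon)$, an embedding by Step 2.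

**Step 4. The union.** Any two elements of $L(E)$ lie in a common $L_D$, so $\psi$ preserves all operations and is injective on $L(E)$. $\blacksquare$

## 4. The $\perp$-closed subspaces of $E$: the law fails at $W\perp Y$

Over a non-archimedean field there is no real Hilbert space to map into, but there is an obvious substitute. Call $T\le E$ *$\perp$-closed* if $T=T^{\perp\perp}$. The $\perp$-closed subspaces form a complete ortholattice: meets are intersections, the join of a family is the $\perp\perp$ of its sum, and $T\cap T^\perp=0$ by positive definiteness. It contains $L(E)$ as a subalgebra, since finite-dimensional $A$, all $A^\perp$, and hence all sums computed in $L(E)$, are $\perp$-closed. If it were orthomodular, we would be done with $L(E)$.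

For our $E$ it is not orthomodular. Claim: $G^\perp=0$. Let $e=p+\alpha y+\beta z\perp G$. Pair $e$ with $(\cos n\theta,0)$ for $n$ above all frequencies in $p$. By (4) and (6) this gives $\beta=0$. Pairing with $(0,\sin(2j+1)\theta)$ for large $j$ gives $-\alpha=0$. Then $p\perp F\otimes G$, so $p=0$.

Now take $p=W^{\perp\perp}$ and $q=Y^\perp$ in (9). Since $Y\perp W$, $p\le q$. The join $q'\vee p$ contains $Y+W=G$, so it is $E$, because $G^{\perp\perp}=0^\perp=E$. Hence $q\wedge(q'\vee p)=Y^\perp$. But $z\in Y^\perp$, as $h(sf,cf)=0$, whereas $y-w\in W^\perp$ and
$$\langle z,y-w\rangle=0-h(w)=-c(0)=-1\ne0,$$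
so $z\notin W^{\perp\perp}$. The law (9) fails.

This kills one candidate only. A different complete OML might contain $L(E)$ with quite different joins, so we need an argument that works inside an unknown target $C$, where nothing is known about an infinite join except what follows from order, orthogonality and the laws (8), (9).

## 5. $V$ and $U$ have the same join: proof of Theorem A

Here is the guiding computation, done in real Hilbert space, with bars for closures in $L^2\oplus L^2$. Take $d\in\overline U$ orthogonal to $V$. Then $d\perp X$ as well, so $d\perp V+X\supseteq Y$ and therefore $d\in\overline W=\{(cf,-sf):f\in L^2\}$. But an element of $\overline W$ with second coordinate zero has $sf=0$, so $f=0$ almost everywhere and $d=0$. Hence $V$ is dense in $U$.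

In an arbitrary OML everything survives up to "$d\le\overline U\wedge\overline W$". The last sentence does not survive: it uses points $\theta$, and nothing forces $\overline U\wedge\overline W=0$ for joins in $C$. This is what $y$ is for. Since $y\perp U$ and $y-w\perp W$, anything below both $\overline U$ and $\overline W$ is orthogonal to $y$ and to $y-w$, hence to $w=y-(y-w)$. Being orthogonal to the single vector $w$ is enough, since $U=V+\mathbb Qv_0$ and $v_0=w-b$.

Let $E$ be the space of Section 1, and let $\varphi:L(E)\to C$ be a homomorphism into a $\sigma$-complete OML.

**Step 1. Joins of subspaces of $G$.** This step lists everything we shall know about infinite joins in $C$. A $\mathbb Q$-subspace $T\le G$ is a countable set, so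
$$\overline T=\bigvee_{t\in T}\varphi([t])\in C$$
exists. If $T\subseteq S$ then $\overline T\le\overline S$. Moreover
$$\overline{T+S}=\overline T\vee\overline S. \tag{12}$$
Here $\ge$ holds because $T,S\subseteq T+S$, and $\le$ because $\varphi([t+s])\le\varphi([t])\vee\varphi([s])$ by (11). If $e\in E$ and $e\perp T$, then $[t]\le[e]'$, so $\varphi([t])\le\varphi([e])'$ for all $t\in T$, and hence
$$e\perp T\ \Longrightarrow\ \overline T\le\varphi([e])',\quad\text{i.e. }\ \varphi([e])\le\overline T{}'. \tag{13}$$
Taking the join over $e\in S$: $S\perp T$ implies $\overline S\le\overline T{}'$.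

Put $d=\overline U\wedge\overline V{}'$. The next four steps show $d=0$.

**Step 2. $d\le\overline X{}'$ and $d\le\overline Y{}'$.** This step makes $d$ orthogonal to the moving axis $Y$. From $U\perp X$ we get $d\le\overline U\le\overline X{}'$. Also $d\le\overline V{}'$. So by (12) and (2),
$$d\le\overline V{}'\wedge\overline X{}'=(\overline V\vee\overline X)'=\overline{V+X}\,'\le\overline Y{}'.$$

**Step 3. $d\le\overline W$.** This step uses the orthomodular law to turn "orthogonal to $Y$" into "inside $W$". By (3) and (12), $d\le\overline U\le\overline G=\overline Y\vee\overline W$, and $Y\perp W$ gives $\overline W\le\overline Y{}'$. The law (9) with $p=\overline W$, $q=\overline Y{}'$ says $\overline W=\overline Y{}'\wedge(\overline Y\vee\overline W)$. Both elements on the right are above $d$, so $d\le\overline W$. (This is exactly the instance of (9) that fails in Section 4.)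

**Step 4. $\varphi([w])\le d'$.** This step replaces the pointwise argument. By (7), (13) and Step 3, $\varphi([y-w])\le\overline W{}'\le d'$. By (7), (13) and $d\le\overline U$, $\varphi([y])\le\overline U{}'\le d'$. As $w=y-(y-w)$,
$$\varphi([w])\le\varphi([y])\vee\varphi([y-w])\le d'.$$

**Step 5. $d=0$.** This step shows that $d$ is orthogonal to all of $U$, hence to itself. Since $b\in X$, Step 2 gives $\varphi([b])\le\overline X\le d'$. Since $v_0=w-b$, $\varphi([v_0])\le\varphi([w])\vee\varphi([b])\le d'$. From $d\le\overline V{}'$ we get $\overline V\le d'$. By (1) and (12), and because $\overline{\mathbb Qv_0}=\varphi([v_0])$,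
$$\overline U=\overline V\vee\varphi([v_0])\le d'.$$
Thus $d\le\overline U\le d'$, so $d=d\wedge d'=0$.

**Step 6. $\varphi([v_0])=0$.** This step brings in $z$, which separates $v_0$ from $V$. Since $\overline V\le\overline U$, the law (8) gives $\overline U=\overline V\vee(\overline V{}'\wedge\overline U)=\overline V\vee d=\overline V$. As $z\perp V$, (13) gives
$$\varphi([v_0])\le\overline U=\overline V\le\varphi([z])'=\varphi([z]^\perp).$$
But $\langle v_0,z\rangle=1\ne0$, so the line $[v_0]$ meets $[z]^\perp$ only in $0$. Hence
$$\varphi([v_0])=\varphi([v_0])\wedge\varphi([z]^\perp)=\varphi([v_0]\wedge[z]^\perp)=\varphi(0)=0.$$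
Since $[v_0]\neq0$, $\varphi$ is not injective, so there is no embedding.

**Step 7. All finite-dimensional elements go to $0$.** This step spreads the collapse from one line to all lines. Let $x\in E\setminus Fv_0$. Then $[x]\vee[v_0]=[x+v_0]\vee[v_0]$, so
$$\varphi([x])=\varphi([x]\vee[v_0])=\varphi([x+v_0]\vee[v_0])=\varphi([x+v_0]).$$
As $x$ and $x+v_0$ are linearly independent, $[x]\wedge[x+v_0]=0$. Therefore $\varphi([x])=\varphi([x])\wedge\varphi([x+v_0])=\varphi(0)=0$. A finite-dimensional $A$ is a finite join of lines, so $\varphi(A)=0$.

**Step 8. Countability.** If $F=\mathbb Q(\omega)$, then $F$ is countable, so $E$ is countable. A finite-dimensional subspace is given by a finite basis, so there are countably many of them, and countably many complements. Hence $L(E)$ is countable. $\blacksquare$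

With $F=\mathbb Q(\omega)$ this is a countable modular ortholattice that embeds into no $\sigma$-complete OML, so not every OML embeds into a complete OML.

## 6. Archimedean fields: the remaining implications of Theorem B

(i)⇒(ii) was proved in Section 3. (ii)⇒(iii) holds because a complete OML is $\sigma$-complete. For (iii)⇒(i), suppose $F$ is not archimedean. Theorem A provides a positive definite $E$ over $F$ such that $L(E)$ embeds into no $\sigma$-complete OML, so (iii) fails. $\blacksquare$

## 7. Directed unions and ultraproducts: proof of Theorem C

Let $E$ be as in Theorem A, and let $\mathcal K$ be the class of OMLs embeddable into a complete (respectively $\sigma$-complete) OML. The argument is the same for both readings.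

**Step 1. Finitely generated subalgebras and directed unions.** This step uses the finite-height pieces of Lemma 1. A finite subset of $L(E)$ lies in some $L_D$, because the union is directed; so does the subalgebra it generates. And $L_D\cong\mathrm{Sub}(D)\times\mathbf2$ is a modular ortholattice of finite height, hence complete by Section 3. So every $L_D$ is in $\mathcal K$, while the directed union $L(E)$ is not, by Theorem A.

**Step 2. An ultraproduct containing $L(E)$.** This step converts the directed union into an ultraproduct. Let $I$ be the set of finite-dimensional $D\le E$. The sets $\{D\in I:D\supseteq D_0\}$ have the finite intersection property, since $D_0+D_1$ lies in the sets belonging to $D_0$ and to $D_1$. So some ultrafilter $\mathcal U$ on $I$ contains all of them. For $a\in L(E)$ put $a_D=a$ if $a\in L_D$ and $a_D=0$ otherwise, and send $a$ to the class of $(a_D)_D$ in $\prod L_D/\mathcal U$. If $a,b\in L_{D_0}$, then for every $D\supseteq D_0$ the elements $a,b,a\wedge b,a\vee b,a'$ all lie in $L_D$ and $L_D$ is a subalgebra. So the map preserves the operations on a set in $\mathcal U$, and likewise $0$ and $1$. If $a\ne b$, then $a_D\neq b_D$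 for all $D\supseteq D_0$. So $L(E)$ embeds into the ultraproduct.

**Step 3. Conclusion.** This step rules out axiomatizability. An OML that embeds into a member of $\mathcal K$ is in $\mathcal K$, by composing embeddings. As $L(E)\notin\mathcal K$, the ultraproduct $\prod L_D/\mathcal U$ of members of $\mathcal K$ is not in $\mathcal K$. By Łoś's theorem a class axiomatized by first-order sentences is closed under ultraproducts, so $\mathcal K$ is not first-order axiomatizable. $\blacksquare$

## 8. A horizontal sum with no homomorphism: proof of Theorem D

The lattice $L(E)$ itself does not prove Theorem D: sending finite-dimensional elements to $0$ and their complements to $1$ is, on each $L_D\cong\mathrm{Sub}(D)\times\mathbf2$, the projection to $\mathbf2$, so it is a homomorphism onto $\mathbf2$. One has to block this escape.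

**Definition 5.** The *horizontal sum* of two OMLs is their union with the two $0$'s identified and the two $1$'s identified. Elements from different summands, other than $0$ and $1$, are incomparable, and complements are taken in each summand.

For such elements $x,y$ from different summands, $x\wedge y=0$ and $x\vee y=1$, so the horizontal sum is an ortholattice. For example, the horizontal sum of two four-element Boolean algebras is $\{0,a,a',k,k',1\}$ with four pairwise incomparable elements in the middle.

**Step 1. The lattice.** This step adds one complementary pair in general position. Let $L=L(E)$ be the countable lattice of Theorem A with $F=\mathbb Q(\omega)$, and let $L^+=L\cup\{k,k'\}$ be its horizontal sum with the Boolean algebra $\{0,k,k',1\}$. It is countable. It is an OML: if $x\le y$, then $x,y$ lie in the same summand and (8) holds there, or $x=0$ and $0\vee(1\wedge y)=y$, or $y=1$ and $x\vee(x'\wedge1)=1$.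

**Step 2. The collapse.** This step shows that the target must have $0=1$. Let $\varphi:L^+\to C$ be a homomorphism into a $\sigma$-complete OML. Theorem A, applied to $\varphi|_L$, gives $\varphi([v_0])=0$. Since $[v_0]\ne0,1$, we have $[v_0]\vee k=1$ in $L^+$, so
$$\varphi(k)=\varphi([v_0])\vee\varphi(k)=\varphi([v_0]\vee k)=\varphi(1)=1,$$
and in the same way $\varphi(k')=1$. Therefore $0=\varphi(k\wedge k')=\varphi(k)\wedge\varphi(k')=1$ in $C$. So $L^+$ has no homomorphism into a $\sigma$-complete OML with $0\ne1$. $\blacksquare$
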